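
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{The joint range of the smallest and largest minimal percolating sets in trees}


\begin{abstract}
For $r$-neighbor bootstrap percolation on a tree $T$ with $n$ vertices, let $m$ and $E$ be the sizes of a smallest and of a largest minimal percolating set. We prove that $n-m\le r(n-E)$, and deduce that the limit points of the pairs $(m/n,E/n)$ as $n\to\infty$ form exactly the triangle with vertices $(1-\frac1r,1-\frac1r)$, $(1-\frac1r,1-\frac1{r^2})$ and $(1,1)$. We also determine, for every $r\ge 2$, all triples $(n,m,E)$ that occur.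
\end{abstract}

\section{The question and the answer}

Fix an integer $r\ge 2$. In \emph{$r$-neighbor bootstrap percolation} on a finite graph $G$ one starts from a set $A_0=A\subseteq V(G)$ of infected vertices and puts $A_t=A_{t-1}\cup B_t$ for $t\ge1$, where $B_t$ is the set of vertices with at least $r$ neighbors in $A_{t-1}$. Let $\langle A\rangle=\bigcup_{t\ge0}A_t$. The set $A$ \emph{percolates} if $\langle A\rangle=V(G)$, and it is a \emph{minimal percolating set} if it percolates and no proper subset of it does.

Minimality refers to inclusion, so the minimal percolating sets of one graph may have different sizes. The smallest instructive example is $r=2$ and the path $P_5$ with vertices $\ell_1,v_1,u,v_2,\ell_2$ in this order. A vertex of degree less than $r$ is never infected by others, so every percolating set contains $\ell_1$ and $\ell_2$. The set $\{\ell_1,u,\ell_2\}$ percolates, and it is minimal, since $\{\ell_1,\ell_2\}$ infects no further vertex. The set $\{\ell_1,v_1,v_2,\ell_2\}$ percolates as well. It is also minimal: if $v_1$ is removed, then each of the two adjacent vertices $u,v_1$ waits for the other, and the same holds for $v_2$ by symmetry.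 So $P_5$ has minimal percolating sets of sizes $3$ and $4$.

For a finite tree $T$ with $n$ vertices let $m(T,r)$ and $E(T,r)$ be the sizes of a smallest and of a largest minimal percolating set. How do these numbers vary together? Call a pair $(a,b)$ of real numbers \emph{possible} (for the fixed $r$) if for every $\epsilon>0$ and every $N$ there is a tree $T$ of size $n\ge N$ such that $m(T,r)/n$ is within $\epsilon$ of $a$ and $E(T,r)/n$ is within $\epsilon$ of $b$. The question, posed in \cite{LS}, is to determine the set of possible pairs.

The following is known. If $A$ is a minimal percolating set of a tree with $n$ vertices, $\ell$ of which have degree less than $r$, then $\frac{(r-1)n+1}{r}\le|A|\le\frac{rn+\ell}{r+1}$. Moreover,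
\begin{equation}\label{eq:known}
E(T,r)-m(T,r)\le\frac{(r-1)(n-1)}{r^2}.
\end{equation}
For $r=2$, every possible pair lies in the convex hull of $(\frac12,\frac12)$, $(\frac12,\frac34)$, $(\frac58,\frac78)$, $(1,1)$, and every pair in the convex hull of $(\frac12,\frac12)$, $(\frac12,\frac34)$, $(1,1)$ is possible. This leaves open which pairs in the triangle with vertices $(\frac12,\frac34)$, $(\frac58,\frac78)$, $(1,1)$ are possible, apart from those on its side from $(\frac12,\frac34)$ to $(1,1)$.

\subsection*{Which answer to expect}

It is better to count the vertices left out of a percolating set. Put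
\[
M(T)=n-m(T,r),\qquad B(T)=n-E(T,r),
\]
so $B(T)\le M(T)$. Each vertex outside a percolating set $A$ is infected along $r$ edges of $T$, and no edge serves two vertices, since it transmits the infection in one direction only. As $T$ has $n-1$ edges, $rM(T)\le n-1$. The open point is how small $B$ can be compared with $M$. In $P_5$ the ratio $M/B$ is $2$: leaving out $u$ uses both edges at $u$, and each of these edges is needed if one of $v_1,v_2$ is to be left out. In general a left-out vertex uses $r$ edges, and each of them can be needed by only one other vertex. So one would guess that $M\le rB$ always holds. This is true, but the assignment of edges to vertices is not unique and one vertex may belong to both sets that are being compared, so the proof needs an exchange argument.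

\begin{theorem}\label{thm:pairs}
Let $r\ge2$. Every tree $T$ with $n$ vertices satisfies
\begin{equation}\label{eq:key}
n-m(T,r)\le r\,\bigl(n-E(T,r)\bigr),\qquad\text{that is,}\qquad E(T,r)\le\frac{(r-1)n+m(T,r)}{r}.
\end{equation}
The set of possible pairs is exactly
\[
\Bigl\{(a,b):\ a\ge1-\tfrac1r,\ \ a\le b\le1-\tfrac{1-a}{r}\Bigr\}
=\operatorname{conv}\Bigl\{\bigl(1-\tfrac1r,1-\tfrac1r\bigr),\ \bigl(1-\tfrac1r,1-\tfrac1{r^2}\bigr),\ (1,1)\Bigr\}.
\]
\end{theorem}

For $r=2$ the possible pairs are therefore exactly the convex hull of $(\frac12,\frac12)$, $(\frac12,\frac34)$, $(1,1)$. The line through $(\frac12,\frac34)$ and $(1,1)$ is $b=\frac{1+a}2$, so in the triangle that was left open only the points of the segment between these two points are possible.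

Together with $rM\le n-1$, the inequality \eqref{eq:key} also implies \eqref{eq:known}: indeed $E-m=M-B\le\frac{r-1}rM\le\frac{(r-1)(n-1)}{r^2}$.

With additional arguments we can settle the question for each finite $n$.

\begin{theorem}\label{thm:finite}
Let $r\ge2$, $n\ge1$ and $B,M\ge0$ be integers. Some tree $T$ with $n$ vertices has $m(T,r)=n-M$ and $E(T,r)=n-B$ if and only if the following holds.
\begin{itemize}
\item \emph{Case $r\ge3$:} $B\le M\le rB$, $D:=n-1-rM\ge0$, and either $M=B$ or
\begin{equation}\label{eq:D}
D\ \ge\ (r-2)\Bigl\lceil\frac{M-B}{r-1}\Bigr\rceil+1-(M-B).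
\end{equation}
\item \emph{Case $r=2$:} either $n\le2$ and $M=B=0$; or $n\ge3$, $1\le B\le M\le2B-1$ and $2M\le n-1$; or $(n,M,B)=(5,2,1)$.
\end{itemize}
\end{theorem}

Here $D$ is the number of edges that are not used when a largest possible set of vertices is left out. Condition \eqref{eq:D} says that the difference $M-B$ has a price in such idle edges. For $r=2$ the extreme case $M=2B$ occurs, apart from the trees with one or two vertices, only for the path $P_5$.

Section~\ref{sec:reform} translates percolation into an allocation of edges, Section~\ref{sec:exchange} proves \eqref{eq:key}, and Section~\ref{sec:pairs} completes the proof of Theorem~\ref{thm:pairs}. Sections~\ref{sec:r3} and~\ref{sec:r2} prove Theorem~\ref{thm:finite} for $r\ge3$ and $r=2$. Section~\ref{sec:equality} discusses equality in \eqref{eq:key}.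

\section{Percolation as an allocation of edges}\label{sec:reform}

Throughout, $T$ is a tree with $n$ vertices and $V=V(T)$. A \emph{demand} is a function $c:V\to\{0,1,2,\dots\}$. An \emph{assignment} for $c$ is a family of pairwise disjoint edge sets $F_v$ $(v\in V)$ such that $F_v$ consists of exactly $c(v)$ edges incident with $v$. A demand with an assignment is called \emph{satisfiable}. Lowering a satisfiable demand keeps it satisfiable.

A set $U\subseteq V$ is \emph{feasible} if the demand that is $r$ on $U$ and $0$ elsewhere is satisfiable; an assignment for this demand is written $(F_v)_{v\in U}$ and called an assignment for $U$. Subsets of feasible sets are feasible. A feasible set contains only vertices of degree at least $r$; we call these vertices \emph{eligible}.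

\begin{lemma}\label{lem:reform}
A set $A\subseteq V$ percolates if and only if $U=V\setminus A$ is feasible.
\end{lemma}

\begin{proof}
Suppose $A$ percolates. For $v\notin A$ let $t$ be the time at which $v$ is infected, that is, $v\in A_t\setminus A_{t-1}$, and let $F_v$ consist of $r$ edges from $v$ to vertices of $A_{t-1}$. If $vw\in F_v$, then $w$ is infected strictly before $v$. So $vw\in F_v\cap F_w$ is impossible, and the sets $F_v$ are disjoint.

Conversely, let $(F_v)_{v\in U}$ be an assignment for $U$ and suppose that $S=V\setminus\langle A\rangle$ is not empty. Then $S\subseteq U$. Each $v\in S$ has fewer than $r$ neighbors in $\langle A\rangle$, since otherwise it would be infected at some time. Hence $F_v$ contains an edge with both ends in $S$. As the sets $F_v$ are disjoint, these edges are distinct, so $T[S]$ has at least $|S|$ edges. But a forest on $|S|\ge1$ vertices has at most $|S|-1$ edges, a contradiction.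
\end{proof}

The last step needs the absence of cycles. In $K_5$ with $r=2$, a regular tournament on the five vertices assigns two edges to every vertex, yet $A=\emptyset$ does not percolate.

By Lemma~\ref{lem:reform} the minimal percolating sets are exactly the complements of the inclusion-maximal feasible sets. Hence $M(T)$ is the maximum size of a feasible set and $B(T)$ is the minimum size of a maximal feasible set. So $B(T)\le M(T)$, and disjointness of the sets $F_v$ gives $rM(T)\le n-1$. From now on ``maximal'' always refers to inclusion.

The next statement is Hall's theorem in our language. For $S\subseteq V$ let $e(S)$ be the number of edges of $T$ with at least one end in $S$, and let $c(S)=\sum_{v\in S}c(v)$.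

\begin{lemma}\label{lem:hall}
A demand $c$ is satisfiable if and only if $e(S)\ge c(S)$ for all $S\subseteq V$. For sufficiency it is enough that this holds for all sets $S$ of vertices $v$ with $c(v)>0$.
\end{lemma}

\begin{proof}
If $(F_v)_{v\in V}$ is an assignment for $c$, then for each $S$ the disjoint sets $F_v$ with $v\in S$ consist of $c(S)$ edges that meet $S$, so $e(S)\ge c(S)$.

Conversely, give each vertex $v$ exactly $c(v)$ slots, and join a slot of $v$ to every edge of $T$ incident with $v$. An assignment for $c$ is a matching of all slots into $E(T)$ in this bipartite graph. By Hall's theorem it exists if every set $\Sigma$ of slots has at least $|\Sigma|$ neighbors. If $S$ is the set of vertices with a slot in $\Sigma$, then $c(v)>0$ for all $v\in S$, and $\Sigma$ has $e(S)\ge c(S)\ge|\Sigma|$ neighbors.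
\end{proof}

In all our building blocks the eligible vertices have the least possible degree. Then there is no choice in an assignment.

\begin{lemma}\label{lem:indep}
If every eligible vertex of $T$ has degree exactly $r$, then the feasible sets are exactly the sets of pairwise nonadjacent eligible vertices.
\end{lemma}

\begin{proof}
Each member $v$ of a feasible set must receive all $r$ edges at $v$. These edge sets are disjoint precisely when no two members are adjacent.
\end{proof}

For instance, in $P_5$ with $r=2$ the eligible vertices are $v_1,u,v_2$, and the maximal feasible sets are $\{u\}$ and $\{v_1,v_2\}$.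

\section{The exchange inequality}\label{sec:exchange}

\subsection*{The case of one vertex, and the difficulty}

Suppose that $U=\{u\}$ is a maximal feasible set and that $U^*$ is feasible with $u\notin U^*$. Fix assignments $F_u$ and $(F^*_y)_{y\in U^*}$. The set $F_u$ has $r$ edges and the sets $F^*_y$ are disjoint, so at most $r$ of them meet $F_u$. If $|U^*|>r$, then some $F_y^*$ is disjoint from $F_u$ and $\{u,y\}$ is feasible, contradicting maximality. So $|U^*|\le r$.

The same count for a general maximal $U$ shows $|U^*\setminus U|\le r|U|$. If $U$ and $U^*$ are disjoint, this is what we want; in general it only yields $|U^*|\le(r+1)|U|$. The loss comes from the common vertices, whose edges in the two assignments may differ. Here is an example with $r=2$. Let $x$ have neighbors $y,a,b$ and let $y$ have one further neighbor $z$. For $U=\{x\}$ take $F_x=\{xy,xa\}$, and for $U^*=\{x,y\}$ take $F^*_x=\{xa,xb\}$, $F^*_y=\{xy,yz\}$. Then $F_x$ meets $F^*_y$, although $x$ does not really obstruct $y$: if $x$ trades $xy$ for $xb$, then $y$ can be added. Such trades are alternating paths, and the right count is a count of paths. Only vertices of $U\setminus U^*$ can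 stop a path.

\begin{lemma}[Exchange]\label{lem:exchange}
Let $U,U^*$ be feasible, $k=|U\setminus U^*|$ and $s=|U^*\setminus U|$. There is a satisfiable demand $c$ with
\[
c(v)=r\ (v\in U),\qquad 0\le c(v)\le r\ (v\in U^*\setminus U),\qquad c(v)=0\ (v\notin U\cup U^*),
\]
and $\sum_{v\in U^*\setminus U}c(v)\ge r(s-k)$.
\end{lemma}

\begin{proof}
Give each vertex of $U\cup U^*$ exactly $r$ slots, and join a slot of $v$ to every edge of $T$ incident with $v$. To avoid confusion, the edges of this bipartite graph are called links. Since $U$ and $U^*$ are feasible, the graph has a matching $N$ such that the slots covered by $N$ are exactly those of vertices of $U$, and a matching $N^*$ such that the slots covered by $N^*$ are exactly those of vertices of $U^*$. The components of the symmetric difference $N\triangle N^*$ are paths and cycles on which the links of $N$ and $N^*$ alternate.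

Let $\sigma$ be a slot of a vertex of $U^*\setminus U$. It is covered by $N^*$ and not by $N$, so it is an end of a component $P_\sigma$ that is a path, and the first link of $P_\sigma$ belongs to $N^*$. Consider the other end of $P_\sigma$.
\begin{itemize}
\item It may be an edge $f$ of $T$. Then $P_\sigma$ has odd length, so its last link belongs to $N^*$, and $f$ is not covered by $N$. In this case we call $\sigma$ \emph{good}.
\item Otherwise it is a slot $\tau$. Then $P_\sigma$ has even length and its last link belongs to $N$, so $\tau$ is covered by $N$ and not by $N^*$. Thus $\tau$ is a slot of a vertex of $U\setminus U^*$.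
\end{itemize}
In neither case is the other end a slot of a vertex of $U^*\setminus U$, so distinct slots $\sigma$ lie on distinct, hence disjoint, paths. There are $rk$ slots of vertices of $U\setminus U^*$, so at most $rk$ of the $rs$ slots $\sigma$ are not good. Therefore at least $r(s-k)$ are good.

Now replace $N$ by $N\triangle P_\sigma$ for all good $\sigma$ simultaneously, that is, exchange the links of $N$ for those of $N^*$ on these paths. This gives a matching that covers all slots of vertices of $U$ and, in addition, all good slots. So the following demand is satisfiable: let $c(v)=r$ on $U$, let $c(v)$ be the number of good slots of $v$ for $v\in U^*\setminus U$, and let $c(v)=0$ elsewhere.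
\end{proof}

When $|U^*|>|U|$, the lemma is an instance of the augmentation property of transversal matroids (Edmonds and Fulkerson \cite{EF}), applied to the matchable sets of slots.

\begin{corollary}\label{cor:exchange}
Let $U$ be maximal feasible and let $U^*$ be feasible. Then $|U^*\setminus U|\le r\,|U\setminus U^*|$ and $|U^*|\le r|U|$. In particular $M(T)\le rB(T)$.
\end{corollary}

\begin{proof}
Let $k,s,c$ be as in Lemma~\ref{lem:exchange}. If $c(v)=r$ for some $v\in U^*\setminus U$, then $U\cup\{v\}$ is feasible, against the maximality of $U$. So $c(v)\le r-1$ for each of the $s$ vertices $v\in U^*\setminus U$, and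
\[
r(s-k)\le\sum_{v\in U^*\setminus U}c(v)\le(r-1)s .
\]
This gives $s\le rk$. Hence $|U^*|=|U\cap U^*|+s\le|U\cap U^*|+rk\le r|U|$. For the last statement take $|U|=B(T)$ and $|U^*|=M(T)$.
\end{proof}

This proves \eqref{eq:key}. In $P_5$ with $U=\{u\}$, $U^*=\{v_1,v_2\}$ and $r=2$ everything is tight: $u$ takes its two edges, each $v_i$ can still receive its leaf edge, and $c(v_1)=c(v_2)=1=r-1$.

\section{The set of possible pairs}\label{sec:pairs}

In the coordinates $\alpha=1-a$, $\beta=1-b$, which correspond to $M/n$ and $B/n$, the region in Theorem~\ref{thm:pairs} is
\[
\Delta=\bigl\{(\alpha,\beta):\ \alpha\le\tfrac1r,\ \tfrac{\alpha}{r}\le\beta\le\alpha\bigr\}.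
\]
Since $\frac\alpha r\le\alpha$ forces $\alpha\ge0$, this is the triangle with vertices $(0,0)$, $(\frac1r,\frac1r)$ and $(\frac1r,\frac1{r^2})$. These correspond to the three vertices in Theorem~\ref{thm:pairs}. We need trees for each vertex of $\Delta$ and a way to mix them. For $(0,0)$ we use leaves; for the other two vertices we use the following \emph{blocks}.

\begin{itemize}
\item $Y$ is the star $K_{1,r}$. It has $r$ edges. Its only eligible vertex is the center, so $M(Y)=B(Y)=1$.
\item $X$ consists of a vertex $u$ with $r$ neighbors $v_1,\dots,v_r$, each $v_i$ having $r-1\ge1$ further neighbors, which are leaves. It has $r+r(r-1)=r^2$ edges. The eligible vertices $u,v_1,\dots,v_r$ have degree exactly $r$, so by Lemma~\ref{lem:indep} the maximal feasible sets are $\{u\}$ and $\{v_1,\dots,v_r\}$. Hence $M(X)=r$ and $B(X)=1$. For $r=2$ this is $P_5$.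
\end{itemize}

To combine blocks into one tree we must identify vertices, and a vertex obtained in this way may become eligible and compete with the blocks for edges. We make it harmless by giving it $r$ edges of its own; then it belongs to every maximal feasible set and costs nobody anything.

\medskip\noindent\textbf{The hub construction.} Let $x,y\ge0$ and $p\ge r$. Take $x$ copies of $X$ and $y$ copies of $Y$, choose one leaf in each copy, identify all chosen leaves to one vertex $h$ (a new vertex if $x=y=0$), and attach $p$ new leaves to $h$. Call the resulting tree $T(x,y,p)$. It has $p+r^2x+ry$ edges, so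
\begin{equation}\label{eq:hubsize}
n=1+p+r^2x+ry .
\end{equation}

\begin{lemma}\label{lem:hub}
The tree $T(x,y,p)$ with $p\ge r$ has $M=1+rx+y$ and $B=1+x+y$.
\end{lemma}

\begin{proof}
Vertices of a block other than $h$ have the same degree in the block and in $T(x,y,p)$. So the eligible vertices are $h$ and the eligible vertices of the blocks; note that $h$ is a leaf in each block and not eligible there.

We claim that a set $U$ of eligible vertices is feasible if and only if $U\cap(V(Q)\setminus\{h\})$ is feasible in $Q$ for every block $Q$. If $U$ is feasible, restrict an assignment to the vertices of $Q$ other than $h$; all edges of the tree at such a vertex are edges of $Q$, so this is an assignment in $Q$. Conversely, assignments in different blocks use disjoint sets of edges, so they can be combined. If $h\in U$, give $h$ any $r$ of its $p$ new pendant edges, which no block uses.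

So the maximal feasible sets are the sets that consist of $h$ and of one maximal feasible set of each block. Choosing in each block a largest, respectively a smallest, maximal feasible set gives the two formulas.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:pairs}]
The inequality \eqref{eq:key} is Corollary~\ref{cor:exchange}.

\emph{Every possible pair lies in the region.} For every tree, put $\alpha=M/n$ and $\beta=B/n$. Then $\alpha\le\frac1r$ because $rM\le n-1$, and $\beta\le\alpha$ because $B\le M$, and $\frac\alpha r\le\beta$ by \eqref{eq:key}. So $(\alpha,\beta)\in\Delta$. If $(a,b)$ is possible, then $(1-a,1-b)$ is a limit of such points, and $\Delta$ is closed.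

\emph{Every pair in the region is possible.} A point of $\Delta$ has the form $\lambda_0(0,0)+\lambda_1(\frac1r,\frac1r)+\lambda_2(\frac1r,\frac1{r^2})$ with $\lambda_i\ge0$ and $\lambda_0+\lambda_1+\lambda_2=1$. For an integer $L\ge1$ take $T(x,y,p)$ with
\[
x=\Bigl\lfloor\frac{\lambda_2L}{r^2}\Bigr\rfloor,\qquad
y=\Bigl\lfloor\frac{\lambda_1L}{r}\Bigr\rfloor,\qquad
p=r+\lfloor\lambda_0L\rfloor .
\]
By \eqref{eq:hubsize}, $n=L+O(1)$ for fixed $r$. By Lemma~\ref{lem:hub}, as $L\to\infty$,
\[
\frac Mn\to\frac{\lambda_1}r+\frac{\lambda_2}{r},\qquad
\frac Bn\to\frac{\lambda_1}r+\frac{\lambda_2}{r^2}.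
\]
Since $m/n=1-M/n$, $E/n=1-B/n$ and $n\to\infty$, the pair corresponding to the chosen point of $\Delta$ is possible.
\end{proof}

\section{The exact classification for $r\ge3$}\label{sec:r3}

\subsection{A price in idle edges}

Let $r=3$ and consider a tree with $M=2$ and $B=1$, so $rM=6$ and $n\ge7$. Is $n=7$ possible? Let $U=\{u\}$ be maximal feasible and let $U^*=\{v_1,v_2\}$ be feasible. Then $u\notin U^*$, since $U$ is not properly contained in a feasible set. The vertex $u$ has at least three edges. An edge at $u$ that is used by $v_i$ must be $uv_i$, so at most two edges at $u$ are used by $U^*$, and at least one edge of the tree is idle. Hence $n\ge8$. (For $n=8$ join $u$ to $v_1$, $v_2$ and a leaf, and join each $v_i$ to two more leaves.)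

In general, compare feasible sets $U$ and $U^*$ with assignments, and let $k=|U\setminus U^*|$ and $s=|U^*\setminus U|$. Suppose first that the two sets are disjoint. Then $U$ holds $rk$ edges. Each of these that is not idle is also held by $U^*$, so it joins $U$ to $U^*$; and a forest on $k+s$ vertices has at most $k+s-1$ edges. So at least $rk-(k+s-1)$ edges are idle. If $U$ and $U^*$ have common vertices, the forest may have more vertices. But each common vertex that it uses also accounts for at least one further edge of the forest or one further idle edge, so the bound does not change. The next lemma makes this precise; neither set needs to be maximal.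

\begin{lemma}\label{lem:forest}
Let $U,U^*$ be feasible, $k=|U\setminus U^*|\ge1$, $s=|U^*\setminus U|$ and $D=n-1-r|U^*|$. Then
\[
s\ge(r-1)k+1-D .
\]
\end{lemma}

\begin{proof}
Fix assignments $(F_x)_{x\in U}$ and $(F^*_y)_{y\in U^*}$. Call an edge \emph{free} if it lies in no $F^*_y$; there are exactly $D$ free edges. Call an edge an \emph{arc} if it lies in $F_x\cap F^*_y$ for some $x\ne y$; it is then the edge $xy$. For $x\in U$ let $\mathrm{in}(x)$ and $\mathrm{free}(x)$ be the numbers of arcs and of free edges in $F_x$. For $y\in U^*$ let $\mathrm{out}(y)$ be the number of arcs in $F_y^*$. The sets $F_x$ are disjoint, so $\sum_{x\in U}\mathrm{free}(x)\le D$.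

If $x\in U\setminus U^*$, then every edge of $F_x$ is free or an arc, so $\mathrm{in}(x)+\mathrm{free}(x)=r$.

If $x\in U\cap U^*$, then an edge of $F_x$ is free, or an arc, or in $F_x^*$, and these cases exclude each other. Hence
\[
\mathrm{in}(x)+\mathrm{free}(x)=r-|F_x\cap F_x^*|=|F_x^*\setminus F_x|\ge\mathrm{out}(x),
\]
where the last step holds because an arc in $F_x^*$ lies in some $F_z$ with $z\ne x$ and so not in $F_x$. Let $I$ be the set of those $x\in U\cap U^*$ that are ends of arcs. If $x\in I$, then $\mathrm{in}(x)\ge1$ or $\mathrm{out}(x)\ge1$, and in both cases $\mathrm{in}(x)+\mathrm{free}(x)\ge1$.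

Every arc lies in exactly one $F_x$, so the number of arcs is
\[
\sum_{x\in U}\mathrm{in}(x)\ \ge\sum_{x\in U\setminus U^*}\bigl(r-\mathrm{free}(x)\bigr)+\sum_{x\in I}\bigl(1-\mathrm{free}(x)\bigr)\ \ge\ rk+|I|-D .
\]
On the other hand, one end of an arc lies in $U$ and the other in $U^*$, so the arcs are edges of a forest on the vertex set $(U\setminus U^*)\cup(U^*\setminus U)\cup I$. This set has $k+s+|I|\ge1$ elements, so there are at most $k+s+|I|-1$ arcs. Comparing the two bounds gives $rk-D\le k+s-1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:finite}, $r\ge3$, necessity]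
We already know $B\le M\le rB$ and $rM\le n-1$. If $M=B$, nothing remains to be shown, so let $d=M-B\ge1$. Take $U$ maximal feasible with $|U|=B$ and $U^*$ feasible with $|U^*|=M$, and let $k=|U\setminus U^*|$ and $s=|U^*\setminus U|$, so $s-k=d$. Corollary~\ref{cor:exchange} gives $s\le rk$. Since $s\ge d\ge1$, this implies $k\ge1$; moreover $d=s-k\le(r-1)k$, so $k\ge\lceil d/(r-1)\rceil$. By Lemma~\ref{lem:forest},
\[
d=s-k\ \ge\ (r-2)k+1-D\ \ge\ (r-2)\Bigl\lceil\frac d{r-1}\Bigr\rceil+1-D ,
\]
which is \eqref{eq:D}.
\end{proof}

\subsection{Trees that pay exactly this price}

For $r\ge3$ a vertex of degree $2$ is not eligible, so pieces can be glued in a chain at their leaves without a hub. It remains to design a piece in which $k$ vertices obstruct $s$ others. Lemma~\ref{lem:forest} tells how: the obstructing vertices should share neighbors, in order to have fewer than $rk$ of them, as far as a forest allows. The rest is made up by leaves, which produce the idle edges.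

\begin{proof}[Proof of Theorem~\ref{thm:finite}, $r\ge3$, sufficiency]
Let $(n,M,B)$ satisfy the conditions. If $B=0$, then $M=0$, and the path with $n$ vertices has no eligible vertex and therefore works. Let $B\ge1$ and put
\[
d=M-B,\qquad k=\Bigl\lceil\frac d{r-1}\Bigr\rceil,\qquad s=d+k .
\]
From $M\le rB$ we get $d\le(r-1)B$, so $k\le B$.

\emph{The forest.} If $d=0$, let the forest be empty and put $f=0$; here $k=s=0$. Suppose now that $d\ge1$. Let $R=rk-s=(r-1)k-d$, so $0\le R\le r-2$. Put
\[
j=\min(R,k-1),\qquad f=R-j=\max(0,R-k+1).
\]
Condition \eqref{eq:D} says $D\ge(r-2)k+1-d=R-k+1$, and $D\ge0$, so $f\le D$. Take vertices $u_1,\dots,u_k$, each of degree $r$, whose neighbors are as follows (see Figure~\ref{fig:forest}).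
\begin{itemize}
\item For $1\le i\le j$, the vertices $u_i$ and $u_{i+1}$ have a common neighbor $w_i$, which has $r-2$ further neighbors, all leaves.
\item $u_1$ has $f$ leaf neighbors.
\item Every other neighbor of a $u_i$ is \emph{private}: it is adjacent to this $u_i$ and to $r-1$ leaves.
\end{itemize}
So all private vertices and all $w_i$ have degree $r$. We check that the prescribed neighbors do not exceed the degree $r$ and that every $u_i$ has a private neighbor. If $i\ge2$, then $u_i$ is adjacent to at most two of the $w$'s and to no leaf, which leaves at least $r-2\ge1$ private neighbors. The vertex $u_1$ is adjacent to at most one of the $w$'s. If $f=0$, it has at least $r-1$ private neighbors. If $f>0$, then $f=R-k+1\le r-1-k$, so it has at least $r-1-f\ge k\ge1$ private neighbors.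

There are $rk$ edges at the $u_i$; of these, $f$ lead to leaves, $2j$ to the $w$'s and the rest to private vertices. So the number of private vertices and $w$'s together is $rk-f-2j+j=rk-R=s$. These $s$ vertices have degree $r$ and are pairwise nonadjacent, and every edge of the forest is incident with one of them, except for the $f$ edges from $u_1$ to leaves. Hence the forest has $rs+f$ edges.

\emph{Assembly.} Add $B-k$ disjoint stars $Y=K_{1,r}$ to the components of the forest. Since $B\ge1$, we now have at least one tree, and each tree has at least two leaves. Arrange the trees in a sequence and identify a leaf of each tree with a leaf of the next one, using distinct leaves of a tree for its two connections. The result is a tree with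
\[
rs+f+r(B-k)=r(d+k)+f+r(B-k)=rM+f
\]
edges. Finally attach a path with $D-f\ge0$ new vertices at a leaf. The final tree $T$ has $rM+D=n-1$ edges, as required. Identified vertices and vertices on the path have degree at most $2<r$, and gluing at leaves does not change the degree of any other vertex. So no new eligible vertex has arisen and no two eligible vertices have become adjacent.

\emph{The parameters.} The eligible vertices of $T$ are the $k$ vertices $u_i$, the $s$ private vertices and $w$'s, and the $B-k$ centers of stars. All have degree exactly $r$. By Lemma~\ref{lem:indep} the feasible sets are the independent sets of the graph $H$ that $T$ induces on these vertices. The centers are isolated in $H$. For each $i$ fix a private neighbor $v_i$ of $u_i$; its only neighbor in $H$ is $u_i$.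

The private vertices, the $w$'s and the centers form an independent set of $H$ with $s+B-k=M$ elements. Conversely, an independent set contains at most one end of each of the $k$ disjoint edges $u_iv_i$, so it has at most $|V(H)|-k=s+B-k=M$ elements. Hence $M(T)=M$.

A maximal independent set of $H$ contains all centers, and it meets each pair $\{u_i,v_i\}$, since otherwise $v_i$ could be added. So it has at least $(B-k)+k=B$ elements. The set of all $u_i$ and all centers has $B$ elements and is independent. It is maximal, because each private vertex and each $w_i$ is adjacent to some $u_i$. Hence $B(T)=B$.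
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (-2.4,0)--(0,0)--(2.6,0);
\draw (0,0)--(-0.3,-0.9);
\draw (0,0)--(0.3,-0.9);
\draw (-2.4,0)--(-2.4,-0.9);
\foreach \x in {-3.2,-1.6} \draw (-2.4,0)--(\x,1.1);
\foreach \x in {1.2,2.6,4.0} \draw (2.6,0)--(\x,1.1);
\foreach \x in {-3.2,-1.6,1.2,2.6,4.0} {
  \foreach \d in {-0.4,0,0.4} {
    \draw (\x,1.1)--({\x+\d},2);
    \fill ({\x+\d},2) circle (1.5pt);
  }
  \draw[fill=white] (\x,1.1) circle (3pt);
}
\fill (-0.3,-0.9) circle (1.5pt);
\fill (0.3,-0.9) circle (1.5pt);
\fill (-2.4,-0.9) circle (1.5pt);
\draw[fill=white] (0,0) circle (3pt);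
\fill (-2.5,-0.1) rectangle (-2.3,0.1);
\fill (2.5,-0.1) rectangle (2.7,0.1);
\node[left] at (-2.55,-0.05) {$u_1$};
\node[below] at (2.6,-0.15) {$u_2$};
\node[above] at (0,0.12) {$w_1$};
\end{tikzpicture}
\caption{The forest for $r=4$, $k=2$, $d=4$ (so $R=2$, $j=1$, $f=1$, $s=6$); here it is a single tree. Squares and circles have degree $4$, dots are leaves. The two squares form a maximal feasible set, and the six circles form a feasible set of maximum size. Only the edge from $u_1$ to the leaf below it is incident with no circle, so there are $4\cdot6+1=25$ edges.}
\label{fig:forest}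
\end{figure}

\section{The exact classification for $r=2$}\label{sec:r2}

For $r=2$ and $M>B$ condition \eqref{eq:D} reads $D\ge1-(M-B)$ and holds whenever $D\ge0$, so idle edges are no longer the issue. But every vertex of degree $2$ is now eligible, so gluing in a chain is not free, and the hub of Section~\ref{sec:pairs} adds $1$ to both $M$ and $B$. So the trees $T(x,y,p)$ only reach $M=2B-1$. We show that this loss cannot be avoided, except in $P_5$.

\begin{proposition}\label{prop:p5}
Let $r=2$ and let $T$ be a tree with $n\ge3$ vertices and $M(T)=2B(T)$. Then $T=P_5$.
\end{proposition}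

\begin{proof}
Write $B=B(T)$. As $n\ge3$, some vertex has degree at least $2$ and is feasible alone, so $\emptyset$ is not maximal feasible and $B\ge1$. Let $U$ be maximal feasible with $|U|=B$ and let $U^*$ be feasible with $|U^*|=2B$. The plan is to see that every estimate used for $M\le2B$ is tight, and to read off the shape of $T$.

\emph{Step 1: a demand that uses both sets.} If $i=|U\cap U^*|$, then Corollary~\ref{cor:exchange} gives $2B-i\le2(B-i)$, so $i=0$ and the sets are disjoint. Lemma~\ref{lem:exchange} with $k=B$, $s=2B$ provides a satisfiable demand $c$ with $c=2$ on $U$ and $\sum_{v\in U^*}c(v)\ge2B$. By maximality of $U$, $c(v)\le1$ for all $v\in U^*$. As $|U^*|=2B$, we have $c(v)=1$ for all $v\in U^*$. By Lemma~\ref{lem:hall},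
\[
h(S):=e(S)-2|S\cap U|-|S\cap U^*|\ \ge\ 0\qquad\text{for all }S\subseteq U\cup U^*.
\]

\emph{Step 2: tight sets.} The function $e$ is submodular, that is, $e(S)+e(S')\ge e(S\cup S')+e(S\cap S')$: an edge that meets $S\cup S'$ is counted at least once on the left, and an edge that meets $S\cap S'$ is counted twice on the left. Hence $h$ is submodular too. If $h(S)=h(S')=0$, then $h(S\cup S')+h(S\cap S')\le0$, so $h(S\cup S')=0$. So sets with $h=0$ are closed under union.

Let $v\in U^*$. Since $U\cup\{v\}$ is infeasible and $U$ is feasible, Lemma~\ref{lem:hall} yields a violating set that contains $v$: there is $W_v\subseteq U$ with $e(W_v\cup\{v\})\le2|W_v|+1$, that is, $h(W_v\cup\{v\})\le0$. By Step 1,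
\begin{equation}\label{eq:tight}
h(W_v\cup\{v\})=0 .
\end{equation}
Put $W=\bigcup_{v\in U^*}W_v$. Taking the union over all $v\in U^*$ gives $h(U^*\cup W)=0$, that is, $e(U^*\cup W)=2|W|+2B\le4B$. But $e(U^*\cup W)\ge e(U^*)\ge2|U^*|=4B$, since $U^*$ is feasible. So equality holds throughout: $W=U$ and
\[
e(U\cup U^*)=e(U^*)=4B .
\]
Hence every edge that meets $U$ also meets $U^*$. As $U\cap U^*=\emptyset$, the set $U$ is independent and all neighbors of vertices of $U$ lie in $U^*$.

\emph{Step 3: $U\cup U^*$ is the set of non-leaves.} Vertices of feasible sets have degree at least $2$. Conversely, suppose $z\notin U\cup U^*$ has degree at least $2$. Since $U\cup\{z\}$ is infeasible and $U$ is feasible, there is, as in Step 2, a set $W'\subseteq U$ with $e(W'\cup\{z\})\le2|W'|+1$. But $z$ has no neighbor in $U$ by Step 2, so $e(W'\cup\{z\})=e(W')+\deg z\ge2|W'|+2$, a contradiction.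

So $T$ has exactly $3B$ vertices of degree at least $2$. As $n\ge3$, every edge meets such a vertex, so $n-1=e(U\cup U^*)=4B$.

\emph{Step 4: $T$ is a path.} Since $U$ is independent, $e(W_v\cup\{v\})=\sum_{u\in W_v}\deg u+|N(v)\setminus W_v|$, where $N(v)$ is the set of neighbors of $v$. So \eqref{eq:tight} says
\[
\sum_{u\in W_v}(\deg u-2)+|N(v)\setminus W_v|=1 ,
\]
with all terms nonnegative. A neighbor of $v$ that is not a vertex of $U$ of degree $2$ either lies outside $W_v$ or is a vertex of $W_v$ of degree at least $3$; it contributes at least $1$ to the left side. So each $v\in U^*$ has at most one such neighbor. As $\deg v\ge2$, it has at least one neighbor in $U$ of degree $2$.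

Let us count the pairs $(v,u)$ of adjacent vertices with $v\in U^*$, $u\in U$ and $\deg u=2$. There are at least $|U^*|=2B$ of them, and at most $2|U|=2B$. So equality holds in both estimates: all vertices of $U$ have degree $2$, and each $v\in U^*$ has exactly one neighbor in $U$ of degree $2$, hence at most two neighbors altogether. Thus all non-leaves have degree $2$ and $T$ is a path. A path with $n\ge3$ vertices has $n-2$ non-leaves, so $n-2=3B$. Together with $n-1=4B$ this gives $B=1$ and $n=5$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:finite}, $r=2$]
\emph{Necessity.} If $n\le2$, no vertex is eligible and $M=B=0$. Let $n\ge3$. We have $B\ge1$ as in the proof of Proposition~\ref{prop:p5}, and $B\le M\le2B$ and $2M\le n-1$. If $M=2B$, then $T=P_5$ by Proposition~\ref{prop:p5}, so $(n,M,B)=(5,2,1)$. Otherwise $M\le2B-1$.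

\emph{Sufficiency.} For $n\le2$ take the only tree. The triple $(5,2,1)$ is realized by $X=P_5$. Now let $1\le B\le M\le2B-1$ and $2M\le n-1$. Take $T(x,y,p)$ with
\[
x=M-B\ge0,\qquad y=2B-M-1\ge0,\qquad p=n-2M+1\ge2 .
\]
By Lemma~\ref{lem:hub} its parameters are $1+2x+y=M$ and $1+x+y=B$. By \eqref{eq:hubsize} its size is $1+p+4x+2y=1+p+2M-2=n$.
\end{proof}

\section{Equality in the inequality $E\le\frac{(r-1)n+m}r$}\label{sec:equality}

Equality in \eqref{eq:key} means $M=rB$, so Theorem~\ref{thm:finite} tells for which parameters it occurs.

\begin{corollary}
If $r\ge3$, then for every $B\ge1$ and every $n\ge r^2B+1$ there is a tree with $n$ vertices, $E(T,r)=n-B$ and equality in \eqref{eq:key}. If $r=2$, equality holds only for the trees with one or two vertices and for $P_5$. Every other tree satisfies $E(T,2)\le\frac{n+m(T,2)-1}2$, and this bound is attained for infinitely many $n$.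
\end{corollary}

\begin{proof}
Let $r\ge3$ and $M=rB$. Then $D=n-1-r^2B\ge0$ and $M-B=(r-1)B\ge1$, so \eqref{eq:D} reads $D\ge(r-2)B+1-(r-1)B=1-B$, which holds. So Theorem~\ref{thm:finite} provides the tree.

Let $r=2$. Trees with $n\le2$ have $M=B=0$, and $P_5$ has $M=2$ and $B=1$, so equality holds for these trees. By Proposition~\ref{prop:p5} it holds for no other tree. All other trees have $M\le2B-1$, that is, $n-m\le2(n-E)-1$, which is the stated bound. It is attained when $M=2B-1$, and by Theorem~\ref{thm:finite} this occurs for every $B\ge1$ and every $n\ge4B-1$.
\end{proof}

\begin{thebibliography}{9}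
\bibitem{EF} Edmonds and Fulkerson, 1965.

\bibitem{LS} \emph{Largest And Smallest Minimal Percolating Sets In Trees},
\url{https://www.combinatorics.org/ojs/index.php/eljc/article/download/v19i1p64/pdf}.
\end{thebibliography}

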